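# An automatic presentation of $a^\omega$ that is not equivalent to any $\alpha$-lex presentation

## 1. Two numberings of the binary words

List all binary words by length, and inside each length in dictionary order:
$$\varepsilon,\ 0,\ 1,\ 00,\ 01,\ 10,\ 11,\ 000,\ 001,\ 010,\ \dots$$
Numbering the list by $0,1,2,\dots$ gives a bijection $\nu_l:\{0,1\}^*\to\mathbb N$. Now list them again by length, but inside each length compare the reversed words, so that the last letter is the most significant one:
$$\varepsilon,\ 0,\ 1,\ 00,\ 10,\ 01,\ 11,\ 000,\ 100,\ 010,\ \dots$$
This gives a second bijection $\nu_r$. The number $4$ has the name $01$ in the first system and $10$ in the second. In general, the name of $n$ in the second system is the reversal of its name in the first.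

In both systems a finite automaton can compare two numbers by reading their names in parallel, left to right, the shorter name padded at the end. For $\nu_l$ it remembers the first difference, for $\nu_r$ the last one. So both are reasonable ways to hand $(\mathbb N,<)$ to an automaton. Are they the same for the purposes of automata?

They are not. Let
$$R=\{(i,j)\in\mathbb N^2:\ \nu_l^{-1}(i)\text{ is a prefix of }\nu_l^{-1}(j)\}.$$
For instance $(1,4)\in R$, because $0$ is a prefix of $01$. On $\nu_l$-names, an automaton recognizes $R$: the two tracks must agree until the first track is padded. On $\nu_r$-names all words are reversed, so $R$ becomes "$x$ is a suffix of $y$"; for example, $0$ is a suffix of $10$. Suppose a deterministic automaton with $K$ states recognizes this suffix relation, and choose $n$ with $2^n>K$. Two different words $x_1,x_2\in\{0,1\}^n$ lead to the same state when read in parallel with $0^n$. Continue with padding on the first track and $x_1$ on the second. The automaton accepts $(x_1,0^nx_1)$, so it also accepts $(x_2,0^nx_1)$. But $x_2$ is not a suffix of $0^nx_1$, a contradiction.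

So $<$ is readable in both systems, but $R$ is readable in only one. The direction in which words of equal length are compared matters. One can combine directions, by using several words as a name and comparing one from the left and another from the right. Do such combinations give, up to having the same readable relations, all automatic ways of naming the natural numbers? To ask this properly we need definitions.

## 2. Automatic presentations and the orders $<_\alpha$

Let $w$ be an $\omega$-word over a finite alphabet $A$. We identify it with the structure $(\mathbb N,<,(P_a)_{a\in A})$, where $P_a=\{n:w(n)=a\}$.

**Convolutions.** Words $v_1,\dots,v_r$ are written on $r$ tracks, aligned at the left and padded at the end with $\square$ up to the length of the longest. The resulting word of $r$-tuples of letters is the convolution $v_1\otimes\dots\otimes v_r$. A relation between words is *regular* if the set of convolutions of its tuples is a regular language. An automaton for a relation accepts exactly the valid convolutions of its tuples. Regular relations are closed under Boolean operations and projection.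

**Automatic presentation.** An automatic presentation of $w$ consists of a finite alphabet $\Gamma$, a regular language $L\subseteq\Gamma^*$ and a bijection $\nu:L\to\mathbb N$ such that $\nu^{-1}(<)$ and all $\nu^{-1}(P_a)$ are regular. A relation $R\subseteq\mathbb N^r$ is *regular in the presentation* if $\nu^{-1}(R)$ is regular.

**Equivalence.** Two automatic presentations of $w$ are *equivalent* if exactly the same relations on $\mathbb N$ are regular in them.

For $w=a^\omega$ we have $P_a=\mathbb N$, so only the order must be readable. Section 1 shows that $\nu_l$ and $\nu_r$ are two automatic presentations of $a^\omega$ that are not equivalent.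

Tuples of words are coded by their convolutions. Thus a set of $k$-tuples over $\Sigma$ is a set of words over the padded alphabet, and regular sets of $k$-tuples may serve as domains.

**The orders.** Fix a finite ordered alphabet $\Sigma$. We write $u<_lv$ if $|u|<|v|$, or $|u|=|v|$ and $u$ precedes $v$ lexicographically. We write $u<_rv$ if $|u|<|v|$, or $|u|=|v|$ and the reversal of $u$ lexicographically precedes the reversal of $v$. For $\alpha=\alpha_1\cdots\alpha_k\in\{l,r\}^k$, the order $<_\alpha$ on $(\Sigma^*)^k$ compares tuples component by component, the first component being most significant, and compares the $i$-th components by $<_{\alpha_i}$.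

**$\alpha$-lex presentation.** This is an automatic presentation of $w$ whose domain is a regular set $L\subseteq(\Sigma^*)^k$ such that $(L,<_\alpha)$ has order type $\omega$, $\nu$ maps the $n$-th element of $(L,<_\alpha)$ to $n$, and each $\nu^{-1}(P_a)$ is regular.

For example, take $\alpha=rl$ and all pairs $(u_1,u_2)$ of binary words with $|u_1|=|u_2|$. The pairs with words of length $2$ begin
$$(00,00),(00,01),(00,10),(00,11),(10,00),(10,01),\dots$$
The whole set $(\{0,1\}^*)^2$ would not do as a domain: the infinitely many pairs $(\varepsilon,v)$ all precede $(0,\varepsilon)$, so the order type is not $\omega$.

The question we study is Question (3) of "A Hierarchy of Automatic $\omega$-Words Having a Decidable MSO Theory": *is every automatic presentation of an $\omega$-word equivalent to an $\alpha$-lex presentation*, for some $\Sigma$, $k\ge1$ and $\alpha\in\{l,r\}^k$?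

The answer is no, already for $a^\omega$.

## 3. Reading blocks backwards: the presentation $\nu_U$

Let $\Gamma=\{0,1\}^2$ and $L=\Gamma^*$. A word $x\in\Gamma^n$ is a pair $(m(x),b(x))$ of binary words of length $n$, its *marks* and its *bits*. The marks cut $[1,n]$ into *blocks*: a block ends at each position with mark $1$, and at $n$. Put $x\prec y$ iff one of the following holds:

* $|x|<|y|$;
* $|x|=|y|$ and $m(x)$ is lexicographically smaller than $m(y)$;
* $|x|=|y|$, $m(x)=m(y)$, $b(x)\ne b(y)$, and at the last differing position $j$ inside the first block where $b(x),b(y)$ differ we have $b(x)_j=0$ and $b(y)_j=1$.

For length $2$ and marks $00$ or $01$ there is one block, and the bits come in the order $00,10,01,11$. For marks $10$ or $11$ there are two blocks of length $1$, and the order is $00,01,10,11$. So both orders of Section 1 occur here, and the word itself says which one applies.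

**This is an automatic presentation of $a^\omega$.** For fixed length and fixed marks, $\prec$ is the lexicographic order on the bits after a fixed permutation of the positions: blocks from left to right, each block read from right to left. Hence $\prec$ is a strict linear order. Each word has finitely many predecessors and $L$ is infinite, so the order type is $\omega$. An automaton reading $x\otimes y$ recognizes $\prec$ as follows. It remembers the sign of the first mark difference. As long as the marks agree, it also remembers the sign of the last bit difference in the current block, and it freezes this sign at the end of the first block that contains a difference. At the end it decides by length, then by the mark difference, then by the remembered sign. Let $\nu_U:L\to\mathbb N$ be the isomorphism $(L,\prec)\cong(\mathbb N,<)$.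

**With boundedly many blocks there is no obstacle.** A sensible first attempt is to turn $\nu_U$ into an $\alpha$-lex presentation by giving each block a component of its own. Let $L_K\subseteq L$ be the regular set of words with at most $K$ blocks, ordered by $\prec$. Map $x\in L_K$ to
$$\varphi(x)=(m(x),b_1(x),\dots,b_K(x)),$$
where $b_j(x)$ has length $|x|$, carries the bits of $b(x)$ at the positions of block $j$, and is $0$ elsewhere. Take $\beta=l\,r^K$. The first component compares length, then marks. If these agree, the two words have the same blocks, the first $j$ with $b_j(x)\ne b_j(y)$ is the first block with a difference, and $<_r$ decides at the last differing position. So $\varphi$ is an order isomorphism from $(L_K,\prec)$ onto its image under $<_\beta$. Its graph is regular, since an automaton can count the block number up to $K$ while reading. By closure under conjunction and projection, the image is regular, and a relation on $L_K$ is regular iff its image under $\varphi$ is. Hence the presentation of $a^\omega$ with domain $L_K$ is equivalent to an $l\,r^K$-lex one.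

On all of $L$ the number of blocks is unbounded, this construction asks for one component per block, and $k$ must be fixed in advance. Here the attempt stops. The failure of one construction proves nothing, of course, but it suggests what to prove: each component of a $\beta$-lex presentation can handle only a bounded number of blocks.

**Theorem 1.** $\nu_U$ is not equivalent to any $\alpha$-lex presentation. Moreover, for every ultimately periodic $\omega$-word $w$, the same $\nu_U$ is an automatic presentation of $w$ that is not equivalent to any $\alpha$-lex presentation of $w$.

So the answer to Question (3) is no. The same tools give a second result, which is not needed for that answer.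

**Theorem 2.** For $\alpha\in\{l,r\}^k$ let $\nu_\alpha$ be the $\alpha$-lex presentation of $a^\omega$ with domain $\{(u_1,\dots,u_k)\in(\{0,1\}^*)^k:|u_1|=\dots=|u_k|\}$. For $\beta\in\{l,r\}^m$: $\nu_\alpha$ is equivalent to some $\beta$-lex presentation (over some $\Sigma$) if and only if $\alpha$ is a scattered subword (subsequence) of $\beta$. In particular, $\nu_\alpha$ and $\nu_\beta$ are equivalent if and only if $\alpha=\beta$.

The theorems concern presentations, not words. It is not claimed that some $\omega$-word with an automatic presentation has no $\alpha$-lex presentation at all; $a^\omega$ has many.

## 4. A sandwich on four words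

In Section 1 we knew the translation between the two systems: it was reversal. Now the target is an arbitrary regular domain over an arbitrary $\Sigma$ with any number of components, and all we know about the translation $f$ is that it preserves the order and regularity. We cannot write down one bad relation and be done. To see what monotonicity alone can do, suppose for a moment that $f$ works letter by letter.

Take the words of length $2$ in the order $00\prec10\prec01\prec11$, where position $2$ is most significant. Suppose $f(x_1x_2)=a(x_1)\,b(x_2)$ with single letters $a(\cdot),b(\cdot)$, and suppose $f$ is strictly increasing into $<_l$. In the target the first letter is compared first, so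
$$a(0)\le a(1)\le a(0)\le a(1).$$
Hence $a(0)=a(1)$, and then $f(00)=f(10)$, a contradiction. The first letter is monotone, but the significant bit of $x$ cannot influence it. It takes the same value before and after the insignificant bit changes, and is sandwiched to a constant.

Two things must be repaired for a real $f$. First, $f$ does not act letter by letter. We will show that, up to boundedly many values, a prefix of $f(x)$ depends only on a corresponding prefix of $x$, and a remainder of $f(x)$ only on the corresponding remainder of $x$. The sandwich then needs more than twice as many points as there are values. Second, the target has many components, and each may be compared from either end. We will make them constant one after another, using up coordinates of $x$. If coordinates remain when all components are constant, then $f$ is not injective.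

## 5. Prefixes and remainders of $f(x)$

**Standing assumptions for Sections 5–7.** $L=\Gamma^*$ is the domain of an automatic presentation $\nu$, with order $\prec\;=\nu^{-1}(<)$. Further, $\nu':L'\to\mathbb N$ is an equivalent $\beta$-lex presentation with $\beta\in\{l,r\}^m$ and $L'\subseteq(\Sigma^*)^m$. The domain of $\nu_\alpha$ in Theorem 2 has the required form too: convolutions of words of equal length contain no padding, so it is identified with $(\{0,1\}^k)^*$.

Elements of $L'$ are coded as words over $\Delta=(\Sigma\cup\{\square\})^m\setminus\{\square^m\}$. Put $f=\nu'^{-1}\circ\nu:L\to L'$, write $f(x)=(f_1(x),\dots,f_m(x))$, and let $|f(x)|$ be the length of the code over $\Delta$. Then $f$ is a bijection and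
$$x\prec y\iff f(x)<_\beta f(y).\tag{1}$$
For $R\subseteq L^r$, regularity of $R$ means that $\nu(R)$ is regular in $\nu$; by equivalence this means that $\nu(R)$ is regular in $\nu'$, and $\nu'^{-1}(\nu(R))=f(R)$. So
$$R\subseteq L^r\text{ is regular}\iff f(R)\subseteq L'^r\text{ is regular}.\tag{2}$$

For a word $v$ and $t\ge0$ let $v_{\le t}$ be the prefix of $v$ of length $\min(t,|v|)$ and let $v_{>t}$ be the remainder, so $v=v_{\le t}\,v_{>t}$.

In both lemmas a word $z\in\Gamma^*$ serves as a ruler: the cut at $|z|$ on the source side is matched with the cut at $|f(z)|$ on the target side.

**Lemma P.** There is $B_P$ such that for all $z,p\in\Gamma^*$ with $|p|=|z|$, the set $\{f(x)_{\le|f(z)|}:x\in p\Gamma^*\}$ has at most $B_P$ elements.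

*Proof.* **Step 1: express equality of prefixes by a regular relation on $L$.** The relation $\{(x',y',z')\in L'^3:x'_{\le|z'|}=y'_{\le|z'|}\}$ is regular: tracks 1 and 2 must carry the same symbol, $\square$ allowed, as long as track 3 is not padded. By (2),
$$R=\{(x,y,z)\in L^3:\ f(x)_{\le|f(z)|}=f(y)_{\le|f(z)|}\}$$
is regular. Take a complete DFA for $R$.

**Step 2: after $p$, only a state matters.** Let $|p|=|z|$, and let $\sigma$ be the state of the DFA after reading $p\otimes p\otimes z$. From then on track 3 is padded. So for $s,s'\in\Gamma^*$, whether $(ps,ps',z)\in R$ depends only on $\sigma,s,s'$. Hence the equivalence relation on $\Gamma^*$ given by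
$$s\sim s'\iff f(ps)_{\le|f(z)|}=f(ps')_{\le|f(z)|}$$
depends only on $\sigma$.

**Step 3: bound the index.** The index of $\sim$ is the cardinality in the lemma. It is finite for each $(p,z)$, because the classes correspond to words in $\Delta^{\le|f(z)|}$. Only finitely many states $\sigma$ occur, so only finitely many indices occur. Let $B_P$ be the largest. $\square$

As a check: for $f$ equal to reversal on $\{0,1\}^*$, the set in the lemma would contain all $2^{|z|}$ words of length $|z|$. The lemma thus shows again that $\nu_l$ and $\nu_r$ are not equivalent.

**Lemma S.** There is $B_S$ such that for all $z,s\in\Gamma^*$, the set $\{f(ps)_{>|f(z)|}:p\in\Gamma^*,|p|=|z|\}$ has at most $B_S$ elements.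

*Proof.* **Step 1: words of equal length have images of almost the same length.** We show that there is $c_0$ such that $|p|=|z|$ implies $|f(p)|\le|f(z)|+c_0$. By (2) the relation $\{(f(p),f(z)):|p|=|z|\}$ is regular; let $c_0$ be the number of states of a DFA for it. Suppose $|p|=|z|$ and $|f(p)|-|f(z)|>c_0$. Beyond position $|f(z)|$, track 2 is padded and more than $c_0$ letters are read, so a state repeats there. Pumping this loop produces infinitely many accepted words. These are valid convolutions with second component $f(z)$ and infinitely many distinct first components. So infinitely many $p'$ satisfy $|p'|=|z|$, which is absurd.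

**Step 2: make "replace the prefix $z$ of $y$ by $p$" a regular relation.** Let
$$M=\{(p,z,y,u)\in L^4:\ |p|=|z|\le|y|,\ u=p\cdot y_{>|z|}\}.$$
It is regular: an automaton checks that $p$ and $z$ have the same length, that $u$ has the length of $y$, and that $u$ agrees with $p$ on the first $|z|$ positions and with $y$ afterwards. By (2), $f(M)$ is recognized by a DFA $\mathcal A$. Note that $u$ is determined by $(p,z,y)$.

**Step 3: attach to each $p$ one of boundedly many labels.** Fix $z,s$ and put $y=zs$, $t=|f(z)|$. For $|p|=|z|$ we have $(p,z,y,ps)\in M$. Let the label of $p$ be the pair consisting of the state of $\mathcal A$ after the first $t$ letters of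
$$f(p)\otimes f(z)\otimes f(y)\otimes f(ps)$$
and of the word $f(p)_{>t}$, which lies in $\Delta^{\le c_0}$ by Step 1. There are at most $B_S:=|\mathcal A|\cdot|\Delta^{\le c_0}|$ labels, where $|\mathcal A|$ is the number of states.

**Step 4: equal labels give equal remainders.** Suppose $p_1,p_2$ have the same label. Concatenate the first $t$ letters of the convolution for $p_1$ with the rest of the convolution for $p_2$. Since the states agree, the result is accepted, so it is a valid convolution of a tuple in $f(M)$. Its first component is $f(p_1)_{\le t}$ followed by $f(p_2)_{>t}=f(p_1)_{>t}$, that is, $f(p_1)$. The second and third components are $f(z)$ and $f(y)$, since these tracks are the same in both convolutions. Because $u$ is determined by $(p,z,y)$, the fourth component must be $f(p_1s)$. But after position $t$, track 4 carries $f(p_2s)_{>t}$. Hence $f(p_1s)_{>t}=f(p_2s)_{>t}$. So the number of words $f(ps)_{>t}$ is at most the number of labels. $\square$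

**Constants.** Let $B=\max(B_P,B_S)$ and fix $c\ge1$ with $2^c\ge2B+1$. Both depend only on $f$. For each $q\ge0$ fix a word $z_q\in\Gamma^q$ and put $t_q=|f(z_q)|$.

## 6. Monotone keys become constant on cones

**Setting.** Let $X\subseteq\Gamma^n$ be in bijection with $\{0,1\}^D$ via binary *coordinates* $1,\dots,D$, such that

* on $X$, the order $\prec$ is the lexicographic order of coordinate vectors, with coordinate $1$ most significant;
* to each coordinate $\delta$ belongs a position $\tau_\delta\in[1,n]$ such that, if two elements of $X$ agree in all coordinates outside a set $S$, then they agree at all positions outside $\{\tau_\delta:\delta\in S\}$.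

A *cone of depth $d$* is the set of all $x\in X$ with prescribed values of the coordinates $1,\dots,d$.

For example, in $\nu_U$ let $X$ be the set of words of length $4$ with marks $0101$. There are two blocks of length $2$, and the coordinates are the bits at positions $2,1,4,3$, in this order. So $\tau=(2,1,4,3)$, and $X$ begins with the bit words $0000,0010,0001,0011,1000,\dots$. Prescribing the first two coordinates to be $0,1$ gives the cone of depth $2$ with bit words $1000,1010,1001,1011$.

A map $g$ on a cone is *weakly monotone* if $x\prec y$ implies $g(x)\le g(y)$. The next lemma is the sandwich of Section 4 with the real $f$. If the next $c$ coordinates sit on one side of a cut, and $g$ can see only the other side, then $g$ can be made constant at the price of those $c$ coordinates.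

**Lemma 3.** Let $C$ be a cone of depth $d$ with $d+c\le D$, let $g$ be a weakly monotone map from $(C,\prec)$ to a linear order, and let $q\in[0,n]$, $t=t_q$. Assume one of:

* (P) $\tau_\delta>q$ for $d<\delta\le d+c$, and $g(x)$ is determined by $f(x)_{\le t}$ for $x\in C$;
* (S) $\tau_\delta\le q$ for $d<\delta\le d+c$, and $g(x)$ is determined by $f(x)_{>t}$ for $x\in C$.

Then $g$ is constant on some cone $C'\subseteq C$ of depth $d+c$.

*Proof.* **Step 1: choose test points.** For $h\in\{0,1\}^c$ let $C_h\subseteq C$ be the cone of depth $d+c$ on which coordinates $d+1,\dots,d+c$ equal $h$. If $h<h'$ lexicographically, all of $C_h$ precedes all of $C_{h'}$. Let $y_h\in C_h$ have all coordinates after $d+c$ equal to $0$.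

**Step 2: $g$ takes few values on the test points.** The $y_h$ agree in all coordinates except $d+1,\dots,d+c$, so they agree outside the positions $\tau_\delta$ with $d<\delta\le d+c$. In case (P) these positions are $>q$, so all $y_h$ have a common prefix $p$ of length $q=|z_q|$. By Lemma P with $z=z_q$, the words $(f(y_h))_{\le t}$ take at most $B$ values, hence so does $g(y_h)$. In case (S) these positions are $\le q$, so all $y_h$ have the form $p_hs$ with $|p_h|=q=|z_q|$ and a common $s$. By Lemma S with $z=z_q$, the words $(f(y_h))_{>t}$ take at most $B$ values, hence so does $g(y_h)$.

**Step 3: sandwich a whole cone.** The map $h\mapsto g(y_h)$ is weakly monotone, so its level sets are intervals of $\{0,1\}^c$. It has $2^c\ge2B+1$ arguments and at most $B$ values, so some level set contains three consecutive arguments $h^-<h<h^+$. Every $x\in C_h$ satisfies $y_{h^-}\prec x\prec y_{h^+}$, so $g(x)$ is the common value. Thus $g$ is constant on $C'=C_h$. $\square$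

## 7. Descent and ascent patterns make one component constant

To make a component $f_i$ constant we must handle its part before the cut $t$ and its part after it. Lemma 3 handles the first with coordinates to the right of $q$ and the second with coordinates to the left of $q$. The order in which the two can be handled depends on the direction $\beta_i$, and this leads to two kinds of patterns.

**Patterns.** A *descent pattern* in an index interval $(d,d']$ consists of some $q\in[0,n]$ and two disjoint windows $W,W'\subseteq(d,d']$ of $c$ consecutive indices each, $W$ before $W'$, with $\tau>q$ on $W$ and $\tau\le q$ on $W'$. An *ascent pattern* has instead $\tau\le q$ on $W$ and $\tau>q$ on $W'$.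

If $\tau$ is strictly decreasing on $2c$ consecutive indices, these form a descent pattern: let $W,W'$ be the two halves and $q$ the largest value of $\tau$ on $W'$. If $\tau$ is strictly increasing there, they form an ascent pattern: take the two halves, and let $q$ be the largest value of $\tau$ on $W$.

**Lemma 4.** Let $f_1,\dots,f_{i-1}$ be constant on a cone $C$ of depth $d$. Let $d\le d_1\le d'\le D$ be such that $(d,d_1]$ contains a pattern of either kind, and $(d_1,d']$ contains a descent pattern if $\beta_i=l$, an ascent pattern if $\beta_i=r$. Then $f_1,\dots,f_i$ are constant on some subcone of $C$ of depth $d'$.

*Proof.* **Step 1: collect what is used throughout.** On $C$, if $x\prec y$, then $f(x)<_\beta f(y)$ by (1), and the first $i-1$ components agree, so $f_i(x)\le_{\beta_i}f_i(y)$. For every $t$, the word $f(x)_{\le t}$ determines $f_i(x)_{\le t}$, and $f(x)_{>t}$ determines $f_i(x)_{>t}$: look at track $i$ of the code and delete the padding. Before each application of Lemma 3 at a window $(e,e+c]$ we pass to an arbitrary subcone of depth $e$. The windows occur in increasing order, so this is possible; constancy and monotonicity are inherited by subcones.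

**Step 2: make the length of $f_i$ constant.** This is needed because both $<_l$ and $<_r$ compare lengths first. Let $\lambda(x)=|f_i(x)|$. It is weakly monotone on $C$. Take $q$ from the pattern in $(d,d_1]$ and $t=t_q$. The keys
$$\min(\lambda,t)=|(f_i)_{\le t}|\qquad\text{and}\qquad\max(\lambda,t)=t+|(f_i)_{>t}|$$
are weakly monotone. The first is determined by $f(x)_{\le t}$, the second by $f(x)_{>t}$. Apply Lemma 3(P) to $\min(\lambda,t)$ at the window where $\tau>q$, and Lemma 3(S) to $\max(\lambda,t)$ at the window where $\tau\le q$, in the order in which the windows occur. Either order is fine, since each key is monotone without help from the other. Now both keys are constant, and so is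
$$\lambda=\min(\lambda,t)+\max(\lambda,t)-t.$$
The current cone has depth at most $d_1$.

**Step 3: make the content of $f_i$ constant if $\beta_i=l$.** Take $q$ from the descent pattern in $(d_1,d']$ and $t=t_q$. Since the length of $f_i$ is constant, $f_i$ is weakly monotone lexicographically, and $(f_i)_{\le t}$ has constant length. Hence $(f_i)_{\le t}$ is weakly monotone lexicographically. It is determined by $f(x)_{\le t}$, and $\tau>q$ on $W$, so Lemma 3(P) at $W$ makes it constant. Once it is constant, $(f_i)_{>t}$ is weakly monotone lexicographically. It is determined by $f(x)_{>t}$, and $\tau\le q$ on $W'$, so Lemma 3(S) at $W'$ makes it constant. Thus $f_i$ is constant. The prefix had to be handled first, because the remainder becomes monotone only after the prefix is fixed. That is why the window with $\tau>q$ must come first.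

**Step 4: make the content of $f_i$ constant if $\beta_i=r$.** Take $q$ from the ascent pattern in $(d_1,d']$ and $t=t_q$. Now the reversal of $f_i$ is weakly monotone lexicographically, and
$$\mathrm{rev}(f_i)=\mathrm{rev}\big((f_i)_{>t}\big)\cdot\mathrm{rev}\big((f_i)_{\le t}\big),$$
with both factors of constant length. So first $\mathrm{rev}((f_i)_{>t})$ is a weakly monotone key. It is determined by $f(x)_{>t}$, and $\tau\le q$ on $W$, so Lemma 3(S) at $W$ makes it constant. Then $\mathrm{rev}((f_i)_{\le t})$ is a weakly monotone key. It is determined by $f(x)_{\le t}$, and $\tau>q$ on $W'$, so Lemma 3(P) at $W'$ makes it constant. Thus $f_i$ is constant.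

Finally, pass to any subcone of depth $d'$. $\square$

## 8. Two blocks per component: $\nu_U$ is not $\beta$-lex

In $\nu_U$ the position sequence goes down inside each block and jumps up from one block to the next. So both kinds of patterns occur as often as we like, and it remains to count.

*Proof of Theorem 1 for $a^\omega$.* Suppose $\nu_U$ is equivalent to a $\beta$-lex presentation with $\beta\in\{l,r\}^m$, and take $f,B,c$ as in Section 5.

**Step 1: choose the set $X$.** Put $\ell=4c$, $N=2m+1$, $n=N\ell$. Let $X$ be the set of $x\in\Gamma^n$ with marks exactly at $\ell,2\ell,\dots,N\ell$. All elements of $X$ have the same length and the same marks, so by the definition of $\prec$ the setting of Section 6 holds with $D=n$. The coordinates are the bits, and the position sequence is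
$$\tau:\quad \ell,\ell-1,\dots,1,\;\;2\ell,\dots,\ell+1,\;\;\dots,\;\;N\ell,\dots,(N-1)\ell+1.$$
Block $j$ occupies the indices $((j-1)\ell,j\ell]$.

**Step 2: make the components constant, two blocks for each.** We claim that for $0\le i\le m$ there is a cone of depth $2i\ell$ on which $f_1,\dots,f_i$ are constant. For $i=0$ take $X$. For the step from $i-1$ to $i$ we use blocks $2i-1$ and $2i$, that is, we apply Lemma 4 with
$$d=2(i-1)\ell,\qquad d_1=d+2c,\qquad d'=2i\ell.$$
The first $2c$ indices of block $2i-1$ are a decreasing stretch of $\tau$, so $(d,d_1]$ contains a descent pattern. If $\beta_i=l$, the last $2c$ indices of block $2i-1$ form another descent pattern. It lies in $(d_1,d']$ because $\ell=4c$. If $\beta_i=r$, take $q=(2i-1)\ell$. The last $c$ indices of block $2i-1$ have $\tau\le q$ and the first $c$ indices of block $2i$ have $\tau>q$, which is an ascent pattern in $(d_1,d']$. In both cases Lemma 4 gives the claim for $i$.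

**Step 3: contradict injectivity.** For $i=m$, the whole of $f=(f_1,\dots,f_m)$ is constant on a cone of depth $2m\ell$. In this cone the $\ell$ coordinates of block $2m+1$ are free, so it has $2^\ell\ge2$ elements. But $f$ is injective. $\blacksquare$

*Proof of Theorem 1 for ultimately periodic $w$.* The argument above used only the order and the equivalence of the two presentations, so it applies verbatim to presentations of $w$. What remains is that $\nu_U$ is an automatic presentation of $w$, that is, each $\nu_U^{-1}(P_a)$ is regular.

**Step 1: residues of $\nu_U(x)$ can be computed by an automaton.** Let $p\ge1$. We show that $\{x\in L:\nu_U(x)\equiv\rho\bmod p\}$ is regular for every $\rho$. We have $\nu_U(x)=|\{y:y\prec x\}|$, and $y\prec x$ implies $|y|\le|x|$. Take a DFA with state set $Q$ for $\{(y,x):y\prec x\}$. While reading $x$, maintain the following numbers modulo $p$: for each $s\in Q$ and each answer to "has the padding of $y$ started?", the number of words in $\Gamma^*\square^*$ of the current length with this answer that lead to $s$ together with the part of $x$ read so far. When the next letter of $x$ arrives, each counted word is extended by any letter of $\Gamma$ or by $\square$ if its padding has not started, and only by $\square$ if it has.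 So the new numbers can be computed from the old ones. There are finitely many possible values, hence finitely many states. At the end, sum the numbers over all accepting $s$ and both answers. Each $y\prec x$ corresponds to exactly one word in $\Gamma^*\square^*$ of length $|x|$ and is counted exactly once, so the sum is $\nu_U(x)$ modulo $p$.

**Step 2: conclude for $w$.** For ultimately periodic $w$, each $P_a$ is a Boolean combination of residue classes and finite sets. By Step 1, and since finite sets of words are regular, each $\nu_U^{-1}(P_a)$ is regular. $\blacksquare$

## 9. Which $\nu_\alpha$ are equivalent to a $\beta$-lex presentation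

We now prove Theorem 2. Section 1 hinted at one case: with $\alpha=l$ and $\beta=r$, where $\alpha$ is not a subword of $\beta$, the presentations $\nu_l$ and $\nu_r$ are not equivalent.

**If $\alpha$ is a subword of $\beta$, fill the unused components with zeros.** Let $\alpha=\beta_{i_1}\cdots\beta_{i_k}$ with $i_1<\dots<i_k$. Map $(u_1,\dots,u_k)$ with common length $n$ to the $m$-tuple with $u_j$ in place $i_j$ and $0^n$ in all other places. All components have length $n$, so both $<_\alpha$ on the domain and $<_\beta$ on the image compare $n$ first, already at the first component. For equal $n$ the dummy components are equal, and the others are compared as in $<_\alpha$. So the map is an order isomorphism onto a regular set, which therefore has type $\omega$ under $<_\beta$. On codes it is an injective letter-to-letter relabelling, so exactly the same relations are regular. The image is the domain of a $\beta$-lex presentation equivalent to $\nu_\alpha$.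

**If $\nu_\alpha$ is equivalent to a $\beta$-lex presentation, then $\alpha$ is a subword of $\beta$.** Suppose it is equivalent to one, but $\alpha$ is not a subword of $\beta$. Put $\Gamma=\{0,1\}^k$ and take $f,B,c$ as in Section 5.

**Step 1: choose $X$ and describe $\tau$.** Put $n=4c(m+2)$ and $X=\Gamma^n$. On $X$ all components have length $n$, so $<_\alpha$ is lexicographic in $D=kn$ coordinates arranged in runs $R_1,\dots,R_k$ of length $n$. The run $R_j$ consists of the bits of $u_j$, with position sequence $1,2,\dots,n$ if $\alpha_j=l$ and $n,n-1,\dots,1$ if $\alpha_j=r$. Elements that agree in all coordinates outside $S$ agree at all positions outside $\{\tau_\delta:\delta\in S\}$, so the setting of Section 6 holds.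

**Step 2: control the number of runs by greedy matching.** Inside a run with $\alpha_j=l$ the positions only increase, so there are ascent patterns but no descents, and a component with $\beta_i=l$ forces us to go on to the next run; similarly with $r$. To keep account, let $j_0=1$, and let $j_i=j_{i-1}+1$ if $\beta_i=\alpha_{j_{i-1}}$, and $j_i=j_{i-1}$ otherwise. This is the greedy matching of $\alpha$ into $\beta$. If some $j_i$ reached $k+1$, the matched letters of $\beta$ would spell $\alpha$. Since $\alpha$ is not a subword of $\beta$, we have $j_i\le k$ for all $i\le m$; in particular every $\alpha_{j_{i-1}}$ used is defined.

**Step 3: make the components constant.** We claim that for $0\le i\le m$ there is a cone of depth $(j_i-1)n+e_i$ with $0\le e_i\le4ci$ on which $f_1,\dots,f_i$ are constant. For $i=0$ take $X$ and $e_0=0$. For the step from $i-1$ to $i$, write $j=j_{i-1}$ and $e=e_{i-1}$. Then $e\le4c(i-1)\le4c(m-1)$, so $e+4c\le n$.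

*Case $\beta_i\ne\alpha_j$.* If $\alpha_j=l$, then $\beta_i=r$, and any $2c$ consecutive indices of $R_j$ form an ascent pattern. If $\alpha_j=r$, then $\beta_i=l$, and any $2c$ consecutive indices of $R_j$ form a descent pattern. In either case this is the kind of pattern that Lemma 4 requires for $\beta_i$. The next $4c$ indices of $R_j$ contain two such patterns, one after the other, so Lemma 4 applies. We get $j_i=j$ and $e_i=e+4c\le4ci$.

*Case $\beta_i=\alpha_j$.* Then $j_i=j+1\le k$, so $R_{j+1}$ exists. The next $2c$ indices of $R_j$ form a pattern, of one kind or the other, and serve as the first pattern in Lemma 4. They are disjoint from the last $c$ indices of $R_j$, since $e+3c\le n$. The second pattern straddles the border between $R_j$ and $R_{j+1}$; note that $n\ge2c$.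

* If $\beta_i=\alpha_j=l$, put $q=n-c$. The last $c$ indices of $R_j$ have positions $n-c+1,\dots,n$, all $>q$. In $R_{j+1}$ take the first $c$ indices, with positions $1,\dots,c$, if $\alpha_{j+1}=l$, and the indices $c+1,\dots,2c$, with positions $n-c,\dots,n-2c+1$, if $\alpha_{j+1}=r$. These positions are all $\le q$. This is a descent pattern, as required for $\beta_i=l$.
* If $\beta_i=\alpha_j=r$, put $q=c$. The last $c$ indices of $R_j$ have positions $c,\dots,1$, all $\le q$. In $R_{j+1}$ take the first $c$ indices, with positions $n,\dots,n-c+1$, if $\alpha_{j+1}=r$, and the indices $c+1,\dots,2c$, with positions $c+1,\dots,2c$, if $\alpha_{j+1}=l$. These positions are all $>q$. This is an ascent pattern, as required for $\beta_i=r$.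

Lemma 4 applies with $d=(j-1)n+e$, $d_1=d+2c$ and $d'=jn+2c$. Since $jn=(j_i-1)n$, we get $e_i=2c\le4ci$.

**Step 4: contradict injectivity.** For $i=m$, $f$ is constant on a cone of depth
$$(j_m-1)n+e_m\le(k-1)n+4cm<kn=D.$$
This cone has at least two elements, contradicting the injectivity of $f$. Hence $\alpha$ is a subword of $\beta$.

**The equivalence of $\nu_\alpha$ and $\nu_\beta$.** These are themselves an $\alpha$-lex and a $\beta$-lex presentation. If they are equivalent, then $\alpha$ is a subword of $\beta$ and $\beta$ is a subword of $\alpha$, so $\alpha=\beta$. The converse is trivial. $\blacksquare$
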